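\title{Formally equivalent CR submanifolds of constant orbit dimension need not be biholomorphically equivalent}

\begin{abstract}
For every $N\ge 5$ we construct germs of real-analytic generic submanifolds of $\mathbb C^N$ of constant orbit dimension that are formally equivalent but not biholomorphically equivalent. This disproves a conjecture stated in \cite{FvA}. The examples are holomorphically nondegenerate, the formal equivalence can be made to agree with the identity to any prescribed order, and a single formal class contains continuum many biholomorphic classes. Each example is a family, with real parameters, of pullbacks of a hyperquadric under maps whose critical set moves with the parameters. The biholomorphic invariant is the growth of the coefficients of a formal power series carried by this critical set.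
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
Let $M\subset\mathbb C^N$ be a connected real-analytic submanifold and let $J$ be the complex structure of $\mathbb C^N$. The submanifold $M$ is \emph{generic} if $T_pM+J\,T_pM=T_p\mathbb C^N$ for every $p\in M$. Its \emph{complex tangent bundle} is $T^cM=TM\cap J\,TM$. For every point $p$ of a generic $M$ there is a unique germ of a real-analytic CR submanifold $\Sigma_p$ through $p$ such that every point of $\Sigma_p$ can be reached from $p$ by a piecewise differentiable curve in $M$ whose tangent vectors lie in $T^cM$. This germ is the (local) \emph{CR orbit} of $M$ at $p$. Its dimension equals the dimension at $p$ of the Lie algebra generated by the sections of $T^cM$, so it measures how far one can travel in $M$ along complex tangent directions. The manifold $M$ is \emph{minimal} at $p$ if $\Sigma_p$ is a neighborhood of $p$ in $M$. The dimension of $\Sigma_p$ is constant and maximal outside a proper real-analytic subvariety of $M$. If this subvariety is empty, that is, if all orbits have the same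 dimension, then $M$ is of \emph{constant orbit dimension}. A germ $(M,p)$ is of constant orbit dimension if it has a connected representative with this property.

For example, in $\mathbb C^2$ the orbits of $\{\operatorname{Im}w=|z|^2\}$ are open, and the orbits of $\{\operatorname{Im}w=0\}$ are the complex lines $w=\mathrm{const}$; both hypersurfaces are of constant orbit dimension.

Let $(M,p)$ and $(M',p')$ be germs of real-analytic generic submanifolds of $\mathbb C^N$ of the same dimension, with real-analytic vector-valued defining functions $\rho$ and $\rho'$. The germs are \emph{biholomorphically equivalent} if there is a germ of a biholomorphism $H\colon(\mathbb C^N,p)\to(\mathbb C^N,p')$ with $H(M)=M'$ as germs at $p'$. They are \emph{formally equivalent} if there is a formal power series map $H$ in $Z-p$, with $H(p)=p'$ and invertible Jacobian matrix at $p$, such that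
\begin{equation}\label{eq:formal}
\rho'\big(H(Z),\overline{H(Z)}\big)=a(Z,\bar Z)\,\rho(Z,\bar Z)
\end{equation}
for some matrix $a$ of formal power series in $(Z-p,\overline{Z-p})$. Since the dimensions agree and $H$ is formally invertible, \eqref{eq:formal} is equivalent to the same condition for $H^{-1}$ with $M$ and $M'$ exchanged. A biholomorphic equivalence is a formal one, because $\rho'(H,\bar H)$ vanishes on $M$ and is therefore a real-analytic combination of the components of $\rho$. The following is Conjecture~6.7 of \cite{FvA}.

\begin{quote}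
\textbf{Conjecture.} \emph{Two germs of real-analytic generic submanifolds of constant orbit dimension in $\mathbb C^N$ are formally equivalent if and only if they are biholomorphically equivalent.}
\end{quote}

The conjecture does not ask that a given formal equivalence converge. That fails for simple reasons: on $\{\operatorname{Im}w=|z|^2,\ \operatorname{Im}u=0\}\subset\mathbb C^3$ the map $(z,w,u)\mapsto(z,w,\psi(u))$ is a formal self-equivalence for every real power series $\psi$ with $\psi(0)=0\ne\psi'(0)$. The question is whether \emph{some} convergent equivalence exists as soon as a formal one does.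

The conjecture is known to hold when the submanifolds are minimal, when they are real-algebraic, and when $N=2$. It holds for real hypersurfaces in every dimension $N\geq 2$ (Proposition~\ref{prop:hyp}). It also holds at the extreme opposite to minimality: if $\dim_{\mathbb R}M=N$, then $T^cM=0$, the orbits are points, and complexifying a real-analytic parametrization shows that every such germ is biholomorphic to $(\mathbb R^N,0)$. A general germ of constant orbit dimension lies between the two extremes. It is foliated by its orbits; along an orbit it resembles the minimal case, and across the orbits it resembles $\mathbb R^n\subset\mathbb C^n$. Since neither extreme produces a counterexample, the natural guess is that the conjecture is true. We show that it is false in $\mathbb C^N$ for every $N\ge5$.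

\subsection{The result}
Fix integers $n\ge2$, $m\ge0$, $K\ge2$ and put $N=n+m+3$. Coordinates in $\mathbb C^N$ are $Z=(x,u)$ with
\[
x=(z,t,w,y)\in\mathbb C\times\mathbb C\times\mathbb C\times\mathbb C^m,\qquad u=(u_1,\dots,u_n)\in\mathbb C^n .
\]
Put
\[
E(z)=e^z-1,\qquad \phi(z,u)=u_2-u_1z .
\]
Let $\mathcal A$ be the set of real sequences $a=(a_k)_{k\ge K}$ with $|a_k|\le k!$ for all $k$. For $a\in\mathcal A$ define
\begin{equation}\label{eq:g}
g_a(u_1,z)=i\sum_{k\ge K}a_k\,u_1^k\sum_{j>k}\frac{z^j}{j!},\qquad X_a(z,t,u)=t\,\phi(z,u)+g_a(u_1,z).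
\end{equation}
Since $k!/j!\le 1/(j-k)!$ for $j>k$, the $k$-th term of $g_a$ is bounded by $|u_1z|^k(e^{|z|}-1)$, so $g_a$ is holomorphic for $|u_1z|<1$. Let $M^a$ be given near $0$ by
\begin{equation}\label{eq:M}
\operatorname{Im}u_1=\dots=\operatorname{Im}u_n=0,\qquad
\operatorname{Im}w=|E(z)|^2+2\operatorname{Re}\big(\overline{E(z)}\,X_a(z,t,u)\big)+|y|^2,
\end{equation}
where $|y|^2=\sum_{j=1}^m|y_j|^2$. We write $M^0$ for the manifold given by the zero sequence.

To $a$ we attach the formal power series $c_a(\tau)=\sum_{k\ge K}a_k\tau^k$, which may diverge although $g_a$ converges. To measure its divergence, let $G_\theta\subset\mathbb C[[\tau]]$, for $\theta\ge0$, be the set of series $\sum f_k\tau^k$ such that $|f_k|\le CA^k(k!)^\theta$ for some constants $C,A$ and all $k$. Thus $G_0=\mathbb C\{\tau\}$ is the ring of convergent series.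

A generic submanifold $M$ is \emph{holomorphically nondegenerate} if at no point of $M$ there is a nonzero germ of a vector field $Y=\sum_jY_j(Z)\,\partial_{Z_j}$ with holomorphic coefficients that is tangent to $M$, that is, with $Y\rho=0$ on $M$. The condition excludes products $M_1\times\mathbb C$, which carry the divergent formal self-equivalences $(\zeta,t)\mapsto(\zeta,t+f(\zeta))$ for arbitrary $f$ vanishing at the base point.

\begin{theorem}\label{thm:main}
Let $a,a'\in\mathcal A$.
\begin{enumerate}
\item[(1)] $(M^a,0)$ is a germ of a connected real-analytic generic submanifold of constant orbit dimension. Its local orbits are the slices $u=\mathrm{const}$, and $M^a$ is holomorphically nondegenerate.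
\item[(2)] All the germs $(M^a,0)$ are formally equivalent. The formal equivalence $(M^0,0)\to(M^a,0)$ can be taken of the form $\mathrm{id}+O(|Z|^{K-1})$, with unipotent linear part if $K=2$.
\item[(3)] If $(M^a,0)$ and $(M^{a'},0)$ are biholomorphically equivalent and $c_a\in G_\theta$ for some $0\le\theta\le1$, then $c_{a'}\in G_\theta$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For $a_k=0$ and $a'_k=k!$ the germs $(M^a,0)$ and $(M^{a'},0)$ are formally but not biholomorphically equivalent. Hence the Conjecture is false in $\mathbb C^N$ for every $N\ge5$. Moreover, the germs $(M^{a(\theta)},0)$ with $a(\theta)_k=(k!)^\theta$, $\theta\in[0,1]$, form an uncountable family of pairwise formally equivalent, pairwise biholomorphically inequivalent germs.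
\end{corollary}

\begin{proof}
We have $c_0=0\in G_0$ and $\sum k!\,\tau^k\notin G_0$, so the first claim follows from parts (2) and (3); every $N\ge5$ is reached with $n=2$, $m=N-5$. For $\theta<\theta'$ we have $c_{a(\theta)}\in G_\theta$, while $c_{a(\theta')}\notin G_\theta$ because $(k!)^{\theta'-\theta}$ grows faster than any geometric sequence.
\end{proof}

The smallest example has $n=2$, $m=0$, $K=2$. In $\mathbb C^5$, with coordinates $(z,t,w,u_1,u_2)$ and with $\operatorname{Im}u_1=\operatorname{Im}u_2=0$ in both cases, the two manifolds are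
\begin{align*}
M:\ \operatorname{Im}w&=|e^z-1|^2+2\operatorname{Re}\Big[(e^{\bar z}-1)\,t\,(u_2-u_1z)\Big],\\
M':\ \operatorname{Im}w&=|e^z-1|^2+2\operatorname{Re}\Big[(e^{\bar z}-1)\Big(t\,(u_2-u_1z)+i\sum_{k\ge2}k!\,u_1^k\sum_{j>k}\frac{z^j}{j!}\Big)\Big].
\end{align*}
Both have dimension $7$ and orbits of dimension $5$.

By Theorem~\ref{thm:main}, the conjecture fails for every orbit codimension $n\ge2$ and every CR dimension $m+2\ge2$, with orbits of hypersurface type, in $\mathbb C^{n+m+3}$. It fails among holomorphically nondegenerate submanifolds, and, taking $K$ large, even when the formal equivalence agrees with the identity to arbitrarily high order. The examples have real codimension $n+1\ge3$. Nothing is claimed here about $N=3,4$, or about orbit codimension exactly $1$ in real codimension at least $2$.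

\subsection{Plan of the proof}
Section~\ref{sec:slices} presents each slice of $M^a$ as the preimage of one hyperquadric $Q$ under a map $F_u$ with critical set $\{\phi=0\}$, and proves part (1). Section~\ref{sec:division} isolates the mechanism in a division problem that has exactly one formal solution; the solution involves $c_a$. It yields part (2) in Section~\ref{sec:formal}. For part (3), Section~\ref{sec:proj} turns an arbitrary biholomorphism into a convergent family of projective maps, Section~\ref{sec:crit} shows that this family transports $c_a$ to $c_{a'}$, and Section~\ref{sec:gevrey} draws the conclusion on growth. The variables $y$ and $u_3,\dots,u_n$ only serve to vary the dimensions; the reader may take $n=2$, $m=0$ throughout.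

\section{Slices as pullbacks of a hyperquadric}\label{sec:slices}

\subsection{Standard facts}
Let $M\subset\mathbb C^N$ be a real-analytic submanifold of codimension $d$ with real defining functions $\rho_1,\dots,\rho_d$. It is generic if and only if the $(1,0)$-forms $\partial\rho_1,\dots,\partial\rho_d$ are linearly independent along $M$. In that case the vectors $\sum_j b_j\partial_{Z_j}$ at $p\in M$ that annihilate all $\rho_k$ form a space $T^{1,0}_pM$ of dimension $N-d$, the \emph{CR dimension} of $M$, and $\mathbb C\otimes T^cM=T^{1,0}M\oplus\overline{T^{1,0}M}$. If $L_1,\dots,L_{N-d}$ is a real-analytic frame of $T^{1,0}M$, then $\dim_{\mathbb R}\Sigma_p$ is the complex dimension of the span at $p$ of the $L_s$, the $\overline{L_s}$ and their iterated brackets.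

\begin{lemma}\label{lem:unique}
Let $h$ be holomorphic on a connected open set $\Omega\subset\mathbb C^N$. If $h$ vanishes on a nonempty generic submanifold $S\subset\Omega$, then $h\equiv0$.
\end{lemma}

\begin{proof}
For $p\in S$ the complex-linear form $dh(p)$ vanishes on $T_pS$, hence on $T_pS+JT_pS=T_p\mathbb C^N$. So all first derivatives of $h$ vanish on $S$, and by induction all derivatives do. Thus the Taylor series of $h$ at $p$ is zero.
\end{proof}

We apply the lemma to nonempty open pieces of $M^a$, of real hypersurfaces in $\mathbb C^r$, and of $\mathbb R^n\subset\mathbb C^n$. The only result cited in the proof of Theorem~\ref{thm:main} is the following.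

\begin{theorem}[Tanaka \cite{Tanaka}; Chern--Moser \cite{CM}]\label{thm:T}
Let $Q=\{\operatorname{Im}w=\langle\zeta,\zeta\rangle\}\subset\mathbb C^r$, $r\ge2$, where $\langle\cdot,\cdot\rangle$ is a nondegenerate Hermitian form. A biholomorphic map from a connected neighborhood of a point $q\in Q$ onto an open set of $\mathbb C^r$ that maps a neighborhood of $q$ in $Q$ into $Q$ is, near $q$, the restriction of a projective linear transformation of $\mathbb P^r\supset\mathbb C^r$.
\end{theorem}

In coordinates $\Xi=(\Xi_1,\dots,\Xi_r)$, the conclusion says that there is a matrix $\Lambda=(\lambda_{jl})_{0\le j,l\le r}\in GL_{r+1}(\mathbb C)$ such that near $q$ the map has the components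
\begin{equation}\label{eq:proj}
f_j(\Xi)=\frac{\ell_j(\Xi)}{\ell_0(\Xi)},\quad 1\le j\le r,\qquad\text{where}\quad \ell_j(\Xi)=\lambda_{j0}+\sum_{l=1}^r\lambda_{jl}\,\Xi_l,\quad \ell_0(q)\neq 0 .
\end{equation}

\subsection{The maps $F_u$}
From now on $r=m+3$ and
\[
Q=\big\{(\xi,\eta,w,y)\in\mathbb C^r:\ \operatorname{Im}w=|\xi|^2+2\operatorname{Re}(\bar\xi\eta)+|y|^2\big\}.
\]
The Hermitian form in $(\xi,\eta,y)$ on the right has the matrix $\left(\begin{smallmatrix}1&1\\1&0\end{smallmatrix}\right)\oplus I_m$, of determinant $-1$, so Theorem~\ref{thm:T} applies to $Q$. Put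
\[
F^a_u(x)=\big(E(z),\,X_a(z,t,u),\,w,\,y\big).
\]
By \eqref{eq:M}, for real $u$ the slice $M^a_u=\{x:(x,u)\in M^a\}$ equals $(F^a_u)^{-1}(Q)$. It is a real hypersurface in $\mathbb C^r$, and it contains $x=0$ because $E(0)=0$. The Jacobian matrix of $F^a_u$ is triangular with diagonal $(e^z,\phi,1,\dots,1)$, so
\begin{equation}\label{eq:jacF}
\det DF^a_u=e^z\,\phi(z,u).
\end{equation}
Away from $\{\phi=0\}$ the slice is therefore locally a copy of $Q$, whatever $a$ is. If $u_1\ne0$, the critical set is the complex hyperplane $z=u_2/u_1$, and $F_u^a$ contracts it in the $t$-direction onto the affine subspace $\xi=E(u_2/u_1)$, $\eta=g_a(u_1,u_2/u_1)$ of codimension two. If $u_1=u_2=0$, then $X_a=0$ and $F^a_u$ is degenerate everywhere. This is the case for the slice through the origin.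

\subsection{Proof of Theorem~\ref{thm:main}(1)}
Let $R$ be the right-hand side of the last equation in \eqref{eq:M}; it does not depend on $w$ or $\bar w$. We use the defining functions
\begin{equation}\label{eq:rho}
\rho_0=\frac{w-\bar w}{2i}-R,\qquad \rho_j=\frac{u_j-\bar u_j}{2i}\quad(1\le j\le n).
\end{equation}
The manifold $M^a$ is a graph over a polydisc in $(z,t,y,\operatorname{Re}w,\operatorname{Re}u)$, so it is connected. The forms $\partial\rho_0=\frac{1}{2i}dw-\partial R$ and $\partial\rho_j=\frac1{2i}du_j$ are independent since $\partial R$ contains no $dw$. Hence $M^a$ is generic, of CR dimension $N-(n+1)=m+2$, and a frame of $T^{1,0}M^a$ is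
\[
L_s=\partial_s+2iR_s\,\partial_w,\qquad s\in\{z,t,y_1,\dots,y_m\}.
\]
Indeed $L_s\rho_0=R_s-R_s=0$ and $L_s\rho_j=0$. With $\overline{L_{s'}}=\partial_{\bar s'}-2iR_{\bar s'}\partial_{\bar w}$ we get
\begin{equation}\label{eq:bracket}
[L_s,\overline{L_{s'}}]=L_s(-2iR_{\bar s'})\,\partial_{\bar w}-\overline{L_{s'}}(2iR_s)\,\partial_w=-2iR_{s\bar s'}\,(\partial_w+\partial_{\bar w}).
\end{equation}

\emph{Orbits.} The function $R_{z\bar z}=|E'|^2+2\operatorname{Re}(\overline{E'}\,\partial_zX_a)$ equals $1$ at the origin, since $\partial_zX_a=-tu_1+\partial_zg_a$ vanishes there. Shrink the polydisc so that $R_{z\bar z}\ne0$. By \eqref{eq:bracket}, the $2(m+2)+1$ independent fields $L_s$, $\overline{L_s}$, $\partial_w+\partial_{\bar w}$ lie at each point in the span of the iterated brackets, so every orbit has dimension at least $2m+5$. On the other hand $L_s$ and $\overline{L_s}$ annihilate $u$ and $\bar u$, so a curve tangent to $T^cM^a$ stays in a slice, and slices have dimension $2r-1=2m+5$. Hence every orbit has dimension $2m+5$ and is the germ of a slice.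

\emph{Holomorphic nondegeneracy.} Write $R=\langle\Phi,\Phi\rangle$, where $\langle\cdot,\cdot\rangle$ is the form of $Q$ and $\Phi=(E,X_a,y)$ is holomorphic. Then $R_{s\bar s'}=\langle\Phi_s,\Phi_{s'}\rangle$, and $\det\partial\Phi/\partial(z,t,y)=e^z\phi$, so
\begin{equation}\label{eq:levi}
\det\big(R_{s\bar s'}\big)=-|e^z\phi|^2 .
\end{equation}
Let $Y=\sum_sY_s\partial_s+Y_w\partial_w+\sum_jY_{u_j}\partial_{u_j}$ be holomorphic on a connected neighborhood $\Omega$ of a point of $M^a$ and tangent to $M^a$. From $0=Y\rho_j=Y_{u_j}/2i$ on $M^a$ and Lemma~\ref{lem:unique} we get $Y_{u_j}\equiv0$. Then $0=Y\rho_0=Y_w/2i-\sum_sY_sR_s$ on $M^a$. The field $\overline{L_{s'}}$ is tangent to $M^a$ and annihilates holomorphic functions; applying it gives $\sum_sY_sR_{s\bar s'}=0$ on $M^a$ for all $s'$. By Lemma~\ref{lem:unique}, $\phi$ does not vanish identically on $M^a\cap\Omega$, and by \eqref{eq:levi} all $Y_s$ vanish on the open piece where $\phi\ne0$. So does $Y_w$. Lemma~\ref{lem:unique} gives $Y\equiv0$. \qed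

\begin{remark}
The term $|E|^2$ in \eqref{eq:M} is what makes the orbit dimension constant. If it is removed and $m=0$, the slices with $u_1=u_2=0$ become $\operatorname{Im}w=0$ and are foliated by orbits $w=\mathrm{const}$ of dimension $4$, while the orbit has dimension $5$ at every point where $\phi\ne0$.
\end{remark}

\section{A division problem}\label{sec:division}

\subsection{Maps that cover a family of automorphisms of $Q$}
For real numbers $c,\beta$ consider the affine map
\begin{equation}\label{eq:A}
A_{c,\beta}(\xi,\eta,w,y)=\big(\xi,\ \eta+i(c\xi+\beta),\ w+2\beta\xi,\ y\big).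
\end{equation}
It preserves $Q$: the term $2\operatorname{Re}(\bar\xi\eta)$ changes by $2\operatorname{Re}(ic|\xi|^2)+2\operatorname{Re}(i\beta\bar\xi)=2\beta\operatorname{Im}\xi$, and so does $\operatorname{Im}w$. The simplest way to map $M^a$ to $M^{a'}$ is to keep $u$, to choose $c(u)$ and $\beta(u)$ real for real $u$, and to look for a map $H_u$ of the $x$-space with $F^{a'}_u\circ H_u=A_{c(u),\beta(u)}\circ F^a_u$. Try
\begin{equation}\label{eq:H}
z'=z,\qquad t'=t+\kappa(z,u),\qquad w'=w+2\beta(u)E(z),\qquad y'=y,\qquad u'=u .
\end{equation}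
All components match except the second, which requires $(t+\kappa)\phi+g_{a'}=t\phi+g_a+i(cE+\beta)$. Since $g_a$ is linear in $a$, with $d=a'-a$ this is the \emph{division problem}
\begin{equation}\label{eq:div}
\kappa(z,u)\,\phi(z,u)=i\big(c(u)E(z)+\beta(u)\big)-g_d(u_1,z)
\end{equation}
for the unknowns $c,\beta,\kappa$. If $\phi$ were a unit, we could take $c=\beta=0$ and $\kappa=-g_d/\phi$, and all the manifolds would be biholomorphic. Since $\phi$ vanishes, $c$ and $\beta$ must reproduce $g_d$ on the critical set. We show that \eqref{eq:div} has exactly one formal solution, and that $c(u)=c_d(u_1)$ in this solution.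

\subsection{Existence}
Restriction to $\{\phi=0\}$ is the substitution
\[
\sigma\colon\mathbb C[[x,u]]\to\mathbb C[[x,u_1,u_3,\dots,u_n]],\qquad u_2\mapsto u_1z,
\]
written $f\mapsto f^\sigma$. It is a ring homomorphism into an integral domain, $\phi^\sigma=0$, and $G(f_1,\dots,f_k)^\sigma=G(f_1^\sigma,\dots,f_k^\sigma)$ for every formal series $G$ and all $f_j$ without constant term.

We want divergent $c,\beta$ for which $c^\sigma E+\beta^\sigma$ converges. Take one term $u_1^k$ of $c$. For $j\le k$ we have $u_1^kz^j=(u_1^{k-j}u_2^j)^\sigma$, so the Taylor polynomial of order $k$ of $E$, multiplied by $u_1^k$, can be canceled by a term of $\beta$. What is left is $u_1^k\sum_{j>k}z^j/j!$, and this tail is small enough to absorb a factor $k!$. This is the origin of the definition \eqref{eq:g}. Accordingly, for an arbitrary real sequence $d=(d_k)_{k\ge K}$ define the formal series $c_d$ and $g_d$ as in Section~\ref{sec:intro}, and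
\begin{align}
\beta_d(u_1,u_2)&=-\sum_{k\ge K}d_k\sum_{j=1}^k\frac{u_1^{k-j}u_2^{\,j}}{j!},\label{eq:beta}\\
\kappa_d(z,u)&=-i\sum_{k\ge K}d_k\sum_{j=1}^k\frac{u_1^{k-j}}{j!}\sum_{q=0}^{j-1}u_2^{\,q}(u_1z)^{j-1-q}.\label{eq:kappa}
\end{align}
The $k$-th term of $\beta_d$ is homogeneous of degree $k$ in $u$. The $k$-th term of $\kappa_d$ is homogeneous of degree $k-1$ in $u$ and polynomial in $z$. So both are formal power series, of orders at least $K$ and $K-1$. The series $c_d$ and $\beta_d$ have real coefficients.

\begin{lemma}\label{lem:exist}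
In $\mathbb C[[v,\zeta]]$ we have
\begin{equation}\label{eq:gid}
g_d(v,\zeta)=i\big(c_d(v)E(\zeta)+\beta_d(v,v\zeta)\big),
\end{equation}
and $c=c_d(u_1)$, $\beta=\beta_d(u_1,u_2)$, $\kappa=\kappa_d$ solve \eqref{eq:div}.
\end{lemma}

\begin{proof}
By \eqref{eq:beta}, $\beta_d(v,v\zeta)=-\sum_kd_kv^k\sum_{j=1}^k\zeta^j/j!$. Adding $c_d(v)E(\zeta)=\sum_kd_kv^k\sum_{j\ge1}\zeta^j/j!$ gives \eqref{eq:gid}. Next, $u_2^{\,j}-(u_1z)^j=\phi\sum_{q=0}^{j-1}u_2^{\,q}(u_1z)^{j-1-q}$, so
\[
\kappa_d\,\phi=i\big(\beta_d(u_1,u_2)-\beta_d(u_1,u_1z)\big),
\]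
and $i\beta_d(u_1,u_1z)=g_d(u_1,z)-ic_d(u_1)E(z)$ by \eqref{eq:gid}.
\end{proof}

\begin{example}\label{ex:one}
Let $K=2$ and let $d_2$ be the only nonzero term of $d$. Then
\[
c_d=d_2u_1^2,\qquad \beta_d=-d_2\big(u_1u_2+\tfrac12u_2^2\big),\qquad \kappa_d=-id_2\big(u_1+\tfrac12u_2+\tfrac12u_1z\big),
\]
and $g_d=id_2u_1^2\big(E(z)-z-\tfrac12z^2\big)$. The right-hand side of \eqref{eq:div} is
\[
id_2\big(u_1^2z+\tfrac12u_1^2z^2-u_1u_2-\tfrac12u_2^2\big)=-id_2\,(u_2-u_1z)\big(u_1+\tfrac12(u_2+u_1z)\big)=\kappa_d\,\phi .
\]
Each single term of $g_d$ is thus removed by a convergent map \eqref{eq:H}. The obstruction appears only when infinitely many terms are removed at once.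
\end{example}

\subsection{Uniqueness}
The next lemma is the only place where the transcendence of $E$ enters.

\begin{lemma}\label{lem:indep}
Let $A,B,C,D_1,\dots,D_m\in\mathbb C[[u]]$. If $A^\sigma+B^\sigma E(z)+C^\sigma w+\sum_jD_j^\sigma y_j=0$, then $A=B=C=D_1=\dots=D_m=0$.
\end{lemma}

\begin{proof}
The series $A^\sigma,B^\sigma,C^\sigma,D_j^\sigma$ do not involve $w$ or $y$. So $A^\sigma+B^\sigma E=0$, $C^\sigma=0$ and $D_j^\sigma=0$, and it suffices to show that $A^\sigma+B^\sigma E=0$ implies $A=B=0$; the case $B=0$ takes care of $C$ and $D_j$. Taking coefficients with respect to $u_3,\dots,u_n$, we may assume $n=2$. Let $A_e,B_e$ be the homogeneous parts of degree $e$. Since $A_e(u_1,u_1z)=u_1^eA_e(1,z)$, the hypothesis reads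
\[
\sum_eu_1^e\big(A_e(1,z)+B_e(1,z)E(z)\big)=0 ,
\]
so $A_e(1,z)+B_e(1,z)E(z)=0$ for each $e$. Here $A_e(1,z)$ and $B_e(1,z)$ are polynomials, and $E(z)$ grows faster than any polynomial as $z\to+\infty$. Hence $B_e(1,z)=0$, then $A_e(1,z)=0$, and a homogeneous polynomial is determined by its values at $u_1=1$.
\end{proof}

Let $c,\beta\in\mathbb C[[u]]$ and $\kappa\in\mathbb C[[z,u]]$ solve \eqref{eq:div}. Subtract the solution of Lemma~\ref{lem:exist} and apply $\sigma$: we obtain $(\beta-\beta_d)^\sigma+(c-c_d)^\sigma E=0$. By Lemma~\ref{lem:indep}, $c=c_d(u_1)$ and $\beta=\beta_d$, and then $\kappa=\kappa_d$. For the pair $M,M'$ in $\mathbb C^5$ of the introduction, $d_k=k!$ and $c=\sum k!\,u_1^k$ diverges. So \eqref{eq:div} has a formal solution and no convergent one. This is Corollary~\ref{cor:main} within the class of maps \eqref{eq:H} that cover a family $A_{c(u),\beta(u)}$. Part (3) of the theorem says that general biholomorphisms do no better.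

\begin{remark}
Lemma~\ref{lem:indep} shows the role of two choices. If $E$ is replaced by $z$, the lemma fails, since $u_2^\sigma-u_1^\sigma z=0$; if $E$ is replaced by a polynomial of degree $e$, the tails in the analog of \eqref{eq:g} vanish for $k\ge e$, and the construction sees only finitely many $a_k$. If there is one parameter $u$ and the critical set is $z=u$, then the substitution is $u\mapsto z$, and the lemma fails because $E(u)$ is a power series in $u$ that is sent to $E(z)$. With two parameters the position $z=u_2/u_1$ of the critical set is a quotient and not a power series in $u$.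
\end{remark}

\section{Formal equivalence}\label{sec:formal}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $a,a'\in\mathcal A$, $d=a'-a$, and let $H$ be the formal map \eqref{eq:H} with $c=c_d$, $\beta=\beta_d$, $\kappa=\kappa_d$. Since $\kappa$ has order at least $K-1\ge1$ and $\beta E$ has order at least $K+1$, we have $H(0)=0$ and $H=\mathrm{id}+O(|Z|^{K-1})$. For $K\ge3$ the linear part of $H$ is the identity. For $K=2$ it differs from the identity only in $t'=t-id_2(u_1+\frac12u_2)$, by Example~\ref{ex:one}, so it is unipotent. In all cases $H$ is invertible.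

It remains to verify \eqref{eq:formal}, where $Z$ and $\bar Z$ are independent variables, so that $u$ and $\bar u$ must be kept apart. Let $\rho_0$ and $\rho'_0$ be the functions \eqref{eq:rho} for $a$ and $a'$; thus
\[
\rho_0=\frac{w-\bar w}{2i}-E\bar E-\bar EX_a-E\,\overline{X_a}-\sum_jy_j\bar y_j .
\]
By Lemma~\ref{lem:exist}, $X_{a'}(z,t+\kappa,u)=X_a+i\big(c(u_1)E+\beta(u)\big)$. Since $c$ and $\beta$ have real coefficients, the conjugate series is $\overline{X_a}-i\big(c(\bar u_1)\bar E+\beta(\bar u)\big)$. Therefore
\begin{align*}
\rho_0'(H,\bar H)&=\rho_0+\tfrac1i\big(\beta(u)E-\beta(\bar u)\bar E\big)-i\bar E\big(c(u_1)E+\beta(u)\big)+iE\big(c(\bar u_1)\bar E+\beta(\bar u)\big)\\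
&=\rho_0-i(E+\bar E)\big(\beta(u)-\beta(\bar u)\big)-iE\bar E\big(c(u_1)-c(\bar u_1)\big).
\end{align*}
For any formal series $f$, the difference $f(u)-f(\bar u)$ lies in the ideal generated by the $u_j-\bar u_j=2i\rho_j$: exchange one variable at a time and use that $u_j-\bar u_j$ divides $u_j^k-\bar u_j^k$. Since also $\rho_j(H,\bar H)=\rho_j$ for $1\le j\le n$, condition \eqref{eq:formal} holds, and $H$ is a formal equivalence $(M^a,0)\to(M^{a'},0)$.
\end{proof}

The reality of the $a_k$ is used in the last display, and $K\ge2$ is used for $H(0)=0$: for $K=1$ the series $\kappa_d$ would have the constant term $-id_1$.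

\begin{remark}\label{rem:conv}
If $c_{a'}-c_a$ converges, then $H$ converges: for $|z|\le1$ and $|u_1|,|u_2|\le\varepsilon$ the $k$-th terms of \eqref{eq:beta} and \eqref{eq:kappa} are bounded by $e|d_k|\varepsilon^k$ and $e|d_k|\varepsilon^{k-1}$. In that case $H$ is a biholomorphic equivalence. Together with part (3) for $\theta=0$, this shows that $(M^a,0)$ is biholomorphically equivalent to $(M^0,0)$ if and only if $c_a$ converges.
\end{remark}

\section{From a biholomorphism to a convergent family of projective maps}\label{sec:proj}

In Sections \ref{sec:proj}--\ref{sec:gevrey}, $a,a'\in\mathcal A$ are fixed, $M=M^a$, $M'=M^{a'}$, $F_u=F^a_u$, $F'_u=F^{a'}_u$, and $H=(z',t',w',y',u')$ is a germ of a biholomorphism at $0$ with $H(0)=0$ and $H(M)=M'$. The primed letters denote the components of $H$, as functions of $(x,u)$.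

\subsection{$H$ respects the slices}

\begin{lemma}\label{lem:psi}
We have $u'=\psi(u)$, where $\psi$ is a germ of a biholomorphism of $(\mathbb C^n,0)$ that is real for real $u$. If $H_u(x)=(z',t',w',y')(x,u)$, then $\omega=\det\partial H_u/\partial x$ is a unit in $\mathbb C\{x,u\}$.
\end{lemma}

\begin{proof}
Let $h=u'_j$. It is holomorphic, and it is real on $M$ because $H(M)\subset M'$. We have $\overline{L_s}h=0$ identically, and $L_sh=L_s(h-\bar h)=0$ on $M$, since $L_s$ is tangent to $M$. As $\overline{L_z}$ is also tangent to $M$, we get $[L_z,\overline{L_z}]h=0$ on $M$. By \eqref{eq:bracket} this is $-2iR_{z\bar z}h_w=0$, and $R_{z\bar z}\ne0$. So $h_w=0$ on $M$, and $h_w\equiv0$ by Lemma~\ref{lem:unique}. Then $h_s=L_sh=0$ on $M$, so $h_s\equiv0$ for $s=z,t,y_1,\dots,y_m$. Thus $u'=\psi(u)$, and $\psi(u)$ is real for real $u$ because $(0,u)\in M$. The matrix $DH$ is block triangular, so $\det DH=\omega\det D\psi$, and both factors are nonzero at $0$.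
\end{proof}

Choose polydiscs $P\subset\mathbb C^r$ and $D\subset\mathbb C^n$ centered at $0$ such that $H$ is biholomorphic from $P\times D$ onto its image, $\psi$ is biholomorphic from $D$ onto its image, $|u_1z|<1$ and $|\psi_1z'|<1$ on $P\times D$, and $H(M\cap(P\times D))\subset M'$. Then $\omega\ne0$ on $P\times D$, and $H_u$ maps $M_u\cap P$ into $M'_{\psi(u)}$ for real $u\in D$. On $P\times D$ define the holomorphic function $\phi'=\psi_2(u)-\psi_1(u)\,z'(x,u)$ and the holomorphic column vectors
\begin{align*}
V&=(V_0,\dots,V_r)^T=\big(1,\ E(z),\ X_a(z,t,u),\ w,\ y\big)^T,\\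
V'&=(V'_0,\dots,V'_r)^T=\big(1,\ E(z'),\ X_{a'}(z',t',\psi(u)),\ w',\ y'\big)^T .
\end{align*}
These are the homogeneous coordinates of $F_u(x)$ and of $F'_{\psi(u)}(H_u(x))$. By \eqref{eq:jacF} for $a'$, the Jacobian determinant of $F'_{\psi(u)}$ at $H_u(x)$ is $e^{z'}\phi'$.

\subsection{One slice}
Theorem~\ref{thm:T} can be applied to a slice only if $F_u$ and $F'_{\psi(u)}$ are somewhere invertible. So let $D^*$ be the set of $u\in D\cap\mathbb R^n$ with $(u_1,u_2)\ne0$ and $(\psi_1(u),\psi_2(u))\ne0$. Since $\psi$ restricts to a diffeomorphism of $D\cap\mathbb R^n$ onto an open subset of $\mathbb R^n$, the complement of $D^*$ in $D\cap\mathbb R^n$ is the union of two closed submanifolds of codimension two. Hence $D^*$ is open and dense in $D\cap\mathbb R^n$. For a matrix $\Lambda=(\lambda_{jl})_{0\le j,l\le r}$ we denote its rows by $\lambda_0,\dots,\lambda_r$, so that $\lambda_jV=\sum_l\lambda_{jl}V_l$.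

\begin{lemma}\label{lem:slice}
Let $u\in D^*$. The components of $V(\cdot,u)$ are linearly independent functions on $P$, and so are those of $V'(\cdot,u)$. There is $\Lambda\in GL_{r+1}(\mathbb C)$, depending on $u$, such that on $P$
\begin{equation}\label{eq:lin}
(\lambda_0V)\,V'_j=\lambda_jV,\qquad j=0,\dots,r.
\end{equation}
\end{lemma}

\begin{proof}
The function $\phi(\cdot,u)$ is a nonzero constant if $u_1=0$ and is nonconstant otherwise. Likewise $\phi'(\cdot,u)$ is the nonzero constant $\psi_2(u)$ if $\psi_1(u)=0$, and is nonconstant otherwise, because $\omega\ne0$ forces $z'(\cdot,u)$ to be nonconstant. So $\phi\phi'(\cdot,u)\not\equiv0$ on $P$. By Lemma~\ref{lem:unique} applied to the real hypersurface $M_u\cap P\ni0$, there is $x_0\in M_u\cap P$ with $\phi\phi'(x_0,u)\ne0$. Then $F_u$, $H_u$ and $F'_{\psi(u)}$ are biholomorphic near $x_0$, $x_0$ and $H_u(x_0)$. In particular the components of $V$ other than the constant $1$ are local coordinates near $x_0$, and the same holds for $V'$; this gives the linear independence. The map $F'_{\psi(u)}\circ H_u\circ F_u^{-1}$ is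 biholomorphic near $F_u(x_0)\in Q$, and its three factors map $Q$ into $M_u$, $M_u$ into $M'_{\psi(u)}$, and $M'_{\psi(u)}$ into $Q$. By Theorem~\ref{thm:T} it has the form \eqref{eq:proj}. Since $\ell_j(F_u(x))=\lambda_jV$, this is \eqref{eq:lin} near $x_0$, and \eqref{eq:lin} extends to $P$ by the identity theorem.
\end{proof}

\subsection{All slices at once}
Lemma~\ref{lem:slice} gives a matrix for each $u\in D^*$ separately, with no control as $u\to0$, and $0\notin D^*$. We need a matrix whose entries are convergent power series at $u=0$. The way out is that \eqref{eq:lin} is \emph{linear} in the entries of $\Lambda$.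

\begin{lemma}\label{lem:Lambda}
There are a polydisc $D_1\subset D$ centered at $0$ and a matrix $\Lambda=\Lambda(u)$ of holomorphic functions on $D_1$ such that \eqref{eq:lin} holds on $P\times D_1$, $\lambda_0V\not\equiv0$, and $\det\Lambda\not\equiv0$.
\end{lemma}

\begin{proof}
Expand $(\lambda_0V)V'_j-\lambda_jV$ in a Taylor series in $x$ at $0$. The vanishing of all coefficients is an infinite homogeneous linear system in the $(r+1)^2$ unknowns $\lambda_{jl}$, with coefficients holomorphic in $u\in D$. For $u\in D^*$ it has a nonzero solution, so every minor of size $(r+1)^2$ of the system vanishes on $D^*$, hence on $D$ by Lemma~\ref{lem:unique}. Therefore the system has rank less than $(r+1)^2$ over the field of fractions of $\mathbb C\{u\}$ and has a nonzero solution there. Clearing denominators, we obtain a nonzero matrix $\Lambda$ over $\mathbb C\{u\}$ that solves it. If the entries converge on $D_1$, each equation holds on $D_1$ by the identity theorem, so \eqref{eq:lin} holds on $P\times D_1$.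

By Lemma~\ref{lem:unique} there is $u\in D^*\cap D_1$ with $\Lambda(u)\ne0$. Fix such $u$ and use the linear independence in Lemma~\ref{lem:slice}. If $\lambda_0V\equiv0$ on $P$, then \eqref{eq:lin} gives $\Lambda(u)V\equiv0$, so $\Lambda(u)=0$, a contradiction. If a row vector $\epsilon\in\mathbb C^{r+1}$ satisfies $\epsilon\Lambda(u)=0$, then $(\lambda_0V)\,\epsilon V'=\epsilon\Lambda(u)V=0$, so $\epsilon V'\equiv0$ on $P$ and $\epsilon=0$. Thus $\det\Lambda(u)\ne0$.
\end{proof}

To compare the critical sets of $F_u$ and $F'_{\psi(u)}$ we take Jacobians in \eqref{eq:lin}.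

\begin{lemma}\label{lem:jac}
With $\Lambda$ as in Lemma~\ref{lem:Lambda}, we have in $\mathbb C\{x,u\}$
\begin{equation}\label{eq:jac}
e^{z'}\,\omega\,\phi'\,(\lambda_0V)^{r+1}=\det\Lambda\cdot e^z\,\phi .
\end{equation}
\end{lemma}

\begin{proof}
Let $\Lambda$ be any constant matrix and define $\ell_j$, $f_j$ by \eqref{eq:proj} on the set where $\ell_0\ne0$. Then $\ell_0\,\partial f_j/\partial\Xi_l=\lambda_{jl}-f_j\lambda_{0l}$. Multiplying $\Lambda$ on the right by $\left(\begin{smallmatrix}1&0\\ \Xi&I\end{smallmatrix}\right)$, of determinant $1$, replaces its first column by $(\ell_0,\dots,\ell_r)^T$. Subtracting $f_j$ times row $0$ from row $j$ turns this column into $(\ell_0,0,\dots,0)^T$. Hence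
\[
\det\Lambda=\ell_0\det\big(\lambda_{jl}-f_j\lambda_{0l}\big)_{j,l\ge1}=\ell_0^{\,r+1}\det\big(\partial f/\partial\Xi\big).
\]
On the nonempty open subset of $P\times D_1$ where $\lambda_0V\ne0$, relation \eqref{eq:lin} says that $F'_{\psi(u)}\circ H_u=f\circ F_u$ with $f$ formed from $\Lambda(u)$. The chain rule in $x$ gives $e^{z'}\phi'\,\omega=\det\Lambda\,(\lambda_0V)^{-(r+1)}e^z\phi$ there, and \eqref{eq:jac} follows on $P\times D_1$ by the identity theorem.
\end{proof}

\section{The formal hyperplane through the critical values}\label{sec:crit}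

In Section~\ref{sec:division} the series $c_d$ was forced by restricting to $\{\phi=0\}$. To repeat this for general $H$ we need a description of $c_a$ that behaves well under projective maps. For fixed $u$, the critical values of $F_u$ fill an affine subspace of codimension two, which lies in a whole pencil of hyperplanes. If the coefficients are required to be power series in $u$, only one hyperplane is left, namely $\eta=i(c_a\xi+\beta_a)$. Its coefficient vector is the row
\[
\nu=\big(-i\beta_a(u_1,u_2),\ -ic_a(u_1),\ 1,\ 0,\dots,0\big)\in\mathbb C[[u]]^{r+1}.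
\]

\begin{lemma}\label{lem:nu}
Let $\mu=(\mu_0,\dots,\mu_r)\in\mathbb C[[u]]^{r+1}$. If $(\mu V)^\sigma=0$, then $\mu=\mu_2\,\nu$.
\end{lemma}

\begin{proof}
Write $c=c_a(u_1)$, $\beta=\beta_a(u_1,u_2)$. Since $\phi^\sigma=0$, identity \eqref{eq:gid} gives $X_a^\sigma=g_a(u_1,z)=i(cE+\beta)^\sigma$. Hence
\[
(\mu V)^\sigma=(\mu_0+i\beta\mu_2)^\sigma+(\mu_1+ic\mu_2)^\sigma E(z)+\mu_3^\sigma\,w+\sum_{j=1}^m\mu_{3+j}^\sigma\,y_j .
\]
By Lemma~\ref{lem:indep}, $\mu_0=-i\beta\mu_2$, $\mu_1=-ic\mu_2$, and $\mu_3=\dots=\mu_r=0$.
\end{proof}

We first show that $H$ maps the critical set $\{\phi=0\}$ into the critical set of the target. The Jacobian identity leaves a second possibility, that the projective map has a pole along all critical values, and the lemma just proved excludes it.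

\begin{lemma}\label{lem:crit}
$(\phi')^\sigma=0$, that is, $\psi_2^\sigma=\psi_1^\sigma\,(z')^\sigma$.
\end{lemma}

\begin{proof}
Apply $\sigma$ to \eqref{eq:jac}. The right-hand side goes to $0$, the units $e^{z'}$ and $\omega$ go to units, and the target of $\sigma$ is an integral domain. So $(\phi')^\sigma=0$ or $(\lambda_0V)^\sigma=0$. Suppose that $(\lambda_0V)^\sigma=0$. Then \eqref{eq:lin} with $j=1$ gives $(\lambda_1V)^\sigma=0$. By Lemma~\ref{lem:nu}, $\lambda_0=\lambda_{02}\nu$ and $\lambda_1=\lambda_{12}\nu$. These two rows are linearly dependent over the field of fractions of $\mathbb C[[u]]$, which contradicts $\det\Lambda\ne0$.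
\end{proof}

Now $\Lambda$ must carry the hyperplane of $M$ to the hyperplane of $M'$.

\begin{proposition}\label{prop:key}
There are $\alpha_1,\alpha_2\in\mathbb C[[u]]$, each of the form $f_0\,\beta_a(u_1,u_2)+f_1\,c_a(u_1)+f_2$ with $f_0,f_1,f_2\in\mathbb C\{u\}$, such that $\alpha_2\ne0$ and
\begin{equation}\label{eq:key}
\alpha_2\cdot(c_{a'}\circ\psi_1)=i\,\alpha_1 .
\end{equation}
\end{proposition}

\begin{proof}
Put $\hat c=c_{a'}\circ\psi_1$, $\hat\beta=\beta_{a'}\circ(\psi_1,\psi_2)$; these are elements of $\mathbb C[[u]]$ because $\psi(0)=0$. Let $\nu'=(-i\hat\beta,-i\hat c,1,0,\dots,0)$. We have $V'_2=t'\phi'+g_{a'}(\psi_1,z')$, so Lemma~\ref{lem:crit} gives $(V'_2)^\sigma=g_{a'}(v,\zeta)$ with $v=\psi_1^\sigma$ and $\zeta=(z')^\sigma$. These series have no constant term and $v\zeta=\psi_2^\sigma$, again by Lemma~\ref{lem:crit}. Substituting them in \eqref{eq:gid} for $a'$, we find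
\[
(V_2')^\sigma=i\big(c_{a'}(\psi_1^\sigma)\,E((z')^\sigma)+\beta_{a'}(\psi_1^\sigma,\psi_2^\sigma)\big)=i\big(\hat c\,V'_1+\hat\beta\,V'_0\big)^\sigma ,
\]
that is, $(\nu'V')^\sigma=0$. By \eqref{eq:lin}, $\nu'\Lambda V=(\lambda_0V)\,\nu'V'$, so $(\nu'\Lambda V)^\sigma=0$. Lemma~\ref{lem:nu} gives
\[
\nu'\Lambda=\mu\,\nu\qquad\text{for some }\mu\in\mathbb C[[u]].
\]
Multiply on the right by the adjugate matrix $\operatorname{adj}\Lambda$, whose entries lie in $\mathbb C\{u\}$, and put $(\alpha_0,\dots,\alpha_r)=\nu\operatorname{adj}\Lambda$. Each $\alpha_j$ has the stated form, and $(\det\Lambda)\,\nu'=\mu\,(\alpha_0,\dots,\alpha_r)$. The components with indices $2$ and $1$ read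
\[
\det\Lambda=\mu\,\alpha_2,\qquad -i\hat c\,\det\Lambda=\mu\,\alpha_1 .
\]
Since $\det\Lambda\ne0$, the first equation gives $\mu\ne0$ and $\alpha_2\ne0$. Inserting it in the second and canceling $\mu$ gives $-i\hat c\,\alpha_2=\alpha_1$, which is \eqref{eq:key}.
\end{proof}

For $a=0$, as in the example in $\mathbb C^5$, we have $c_a=\beta_a=0$, and \eqref{eq:key} says that $c_{a'}\circ\psi_1$ is a quotient of convergent series.

\section{Growth of coefficients}\label{sec:gevrey}

It remains to solve \eqref{eq:key} for $c_{a'}$ without losing control of the coefficients. The divisor $\alpha_2$ may vanish at $0$. We therefore restrict to a curve, because in one variable every nonzero series is a power of $\tau$ times a unit. We write $[\tau^q]f$ for the coefficient of $\tau^q$ in $f$.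

\begin{lemma}\label{lem:G}
Let $\theta\ge0$.
\begin{enumerate}
\item[(a)] $G_\theta$ is a ring that contains $\mathbb C\{\tau\}$.
\item[(b)] If $f_1,f_2\in G_\theta$, $f_1\ne0$, $f\in\mathbb C[[\tau]]$ and $f_1f=f_2$, then $f\in G_\theta$.
\item[(c)] If $c_a\in G_\theta$ and $\gamma_1,\gamma_2\in\mathbb C\{\tau\}$ vanish at $0$, then $c_a(\gamma_1)$ and $\beta_a(\gamma_1,\gamma_2)$ lie in $G_\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inclusion holds since $(k!)^\theta\ge1$, and $G_\theta$ is closed under sums. If $|f_k|\le CA^k(k!)^\theta$ and $|h_k|\le C'A^k(k!)^\theta$, then $k!\,(q-k)!\le q!$ gives $|[\tau^q](fh)|\le CC'(q+1)A^q(q!)^\theta\le CC'(2A)^q(q!)^\theta$.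

(b) We use two facts. First, if $\tau^qf\in G_\theta$ then $f\in G_\theta$, because $(k+q)!=\binom{k+q}{q}q!\,k!\le2^{k+q}q!\,k!$. Second, a unit of $\mathbb C[[\tau]]$ that lies in $G_\theta$ has its inverse in $G_\theta$. To see this, divide by the constant term and write the unit as $1-\sum_{k\ge1}h_k\tau^k$. After enlarging $A$ we have $|h_k|\le A^k(k!)^\theta$ for all $k\ge1$. The coefficient of $\tau^k$ in the inverse is the sum of $h_{k_1}\cdots h_{k_e}$ over the $2^{k-1}$ ordered decompositions $k=k_1+\dots+k_e$ into positive integers. Since $k_1!\cdots k_e!\le k!$, it is at most $2^{k-1}A^k(k!)^\theta$ in absolute value. Now write $f_1=\tau^qf_3$ with $f_3(0)\ne0$. Then $f_3\in G_\theta$ by the first fact, $\tau^qf=f_2f_3^{-1}\in G_\theta$ by the second fact and (a), and $f\in G_\theta$ by the first fact.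

(c) Let $|a_k|\le CA^k(k!)^\theta$ with $A\ge1$, and let $B\ge1$ satisfy $|[\tau^q]\gamma_j|\le B^q$ for $j=1,2$ and $q\ge1$. The $\tau^q$-coefficient of a product of $k\ge1$ factors taken from $\{\gamma_1,\gamma_2\}$ is a sum of $\binom{q-1}{k-1}$ terms bounded by $B^q$. So it is at most $(2B)^q$ in absolute value, and it is $0$ if $k>q$. The $k$-th term of $c_a(\gamma_1)$ is $a_k$ times such a product. By \eqref{eq:beta}, the $k$-th term of $\beta_a(\gamma_1,\gamma_2)$ is $-a_k$ times a combination of such products with weights $1/j!$, of sum less than $e$. Hence the $\tau^q$-coefficients of both series are bounded by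
\[
\sum_{K\le k\le q}|a_k|\,e\,(2B)^q\le Ce\,q\,(2AB)^q(q!)^\theta\le Ce\,(4AB)^q(q!)^\theta .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $\alpha_1,\alpha_2$ be as in Proposition~\ref{prop:key}. We choose a curve on which $\psi_1$ is the parameter and $\alpha_2$ does not vanish identically. Since $\psi$ is invertible, $\alpha_2\circ\psi^{-1}$ is a nonzero formal series; let $\Pi$ be its lowest homogeneous part, of degree $e$. A nonzero homogeneous polynomial does not vanish identically on $\{v_1=1\}$, so there is $v\in\mathbb C^n$ with $v_1=1$ and $\Pi(v)\ne0$. Put $\gamma(\tau)=\psi^{-1}(\tau v)$. This is a convergent curve with $\gamma(0)=0$ and $\psi_1(\gamma(\tau))=\tau$, and $\alpha_2\circ\gamma=\Pi(v)\tau^e+\cdots\ne0$. Composing \eqref{eq:key} with $\gamma$ gives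
\[
\alpha_2(\gamma(\tau))\,c_{a'}(\tau)=i\,\alpha_1(\gamma(\tau)).
\]
Assume $c_a\in G_\theta$. For $f\in\mathbb C\{u\}$ we have $f\circ\gamma\in\mathbb C\{\tau\}$. So parts (a) and (c) of Lemma~\ref{lem:G} and the form of $\alpha_1,\alpha_2$ give $\alpha_1\circ\gamma,\ \alpha_2\circ\gamma\in G_\theta$. By part (b), $c_{a'}\in G_\theta$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The bound $|a_k|\le k!$ was used only for the convergence of $g_a$. It places every $c_a$ in $G_1$, which is why $\theta$ ranges over $[0,1]$.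

\section{Real hypersurfaces}\label{sec:hyp}

In real codimension one the conjecture is true. This section is not used above.

\begin{proposition}\label{prop:hyp}
Let $N\ge2$. Two germs of real-analytic real hypersurfaces of constant orbit dimension in $\mathbb C^N$ are formally equivalent if and only if they are biholomorphically equivalent.
\end{proposition}

\begin{proof}
The orbits of a hypersurface have dimension between $\operatorname{rank}T^cM=2N-2$ and $\dim M=2N-1$. If the orbit dimension is constant, then either it is $2N-1$ and $M$ is minimal, or it is $2N-2$, so that $T^cM$ is closed under brackets and $M$ is Levi-flat. Two minimal germs are covered by the known case of the conjecture. Two Levi-flat germs are both biholomorphic to $(\{\operatorname{Im}Z_N=0\},0)$, by a theorem of \'E.~Cartan. It remains to show that a minimal germ $(M,p)$ is not formally equivalent, and hence not biholomorphically equivalent, to a Levi-flat germ. We may take the latter to be $M'=\{\operatorname{Im}Z_N=0\}$ at $0$, and, passing to the formal inverse if necessary, assume that the formal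 equivalence $H$ goes from $M$ to $M'$.

Let $h=Z_N\circ H$, and let $I$ be the ideal generated by the defining function $\rho$ of $M$ in the ring of formal power series in $(Z-p,\overline{Z-p})$. By \eqref{eq:formal}, $h-\bar h\in I$. Choose $l$ with $\rho_{Z_l}(p)\ne0$. The fields $L_j=\rho_{Z_l}\partial_{Z_j}-\rho_{Z_j}\partial_{Z_l}$, $j\ne l$, form a frame of $T^{1,0}M$ near $p$. They and their conjugates annihilate $\rho$, so they map $I$ into $I$. Moreover $\overline{L_j}h=0$ and $L_jh=L_j(h-\bar h)\in I$. If two fields $Y_1,Y_2$ map $I$ into $I$ and $h$ into $I$, then so does $[Y_1,Y_2]=Y_1Y_2-Y_2Y_1$. Hence $Yh\in I$ for every iterated bracket $Y$ of the $L_j$ and $\overline{L_j}$, and in particular $(Yh)(p)=0$. By minimality these brackets span $\mathbb C\otimes T_pM$. So the linear part $dh(p)$, a complex-linear form, vanishes on $T_pM$ and therefore on $T_pM+JT_pM=T_p\mathbb C^N$. This contradicts the invertibility of the Jacobian matrix of $H$ at $p$.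
\end{proof}

\begin{thebibliography}{9}

\bibitem{CM}
Chern and Moser, \emph{Acta Math.} \textbf{133} (1974), 219--271.

\bibitem{FvA}
\emph{Formal versus analytic CR mappings}, doi:10.4064/ap180720-16-11,\\
\texttt{https://people.qatar.tamu.edu/nordine.mir/APM\_online.pdf}.

\bibitem{Tanaka}
Tanaka, \emph{J. Math. Soc. Japan} \textbf{14} (1962), 397--429.

\end{thebibliography}
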